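\title{The weak-type $(1,1)$ constant of the discrete Hilbert transform exceeds Davis's constant}

\begin{abstract}
Let $D=\pi^2/(8\beta(2))$, with $\beta(2)$ Catalan's constant, be the best constant in the weak-type $(1,1)$ inequality for the Hilbert transform on the line. We disprove the conjecture that $D$ is also the best constant for the discrete Hilbert transform $\mathcal H$ on $\mathbb Z$: that constant is at least $(1+1.7\cdot10^{-4})D$. Where a test sequence is close to a constant $R$, a periodic oscillation of mean zero and amplitude at most $R$ can be added without changing the $\ell^1$ norm, and on $\mathbb Z$ it can make the transform large at every site. This allows the strip behind the constant $D$ to be replaced by a rectangle, which is cheaper. The argument gives a constant larger than $D$ for a class of Fourier multipliers with the same jump at the origin. We also show that the constant of the Riesz--Titchmarsh operator is at least $\sqrt2$ and at least that of $\mathcal H$.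
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $a=(a_n)_{n\in\mathbb Z}\in\ell^1(\mathbb Z)$ the discrete Hilbert transform is
\[
\mathcal Ha_n=\frac1\pi\sum_{l\in\mathbb Z\setminus\{0\}}\frac{a_{n-l}}{l},\qquad n\in\mathbb Z .
\]
For a linear operator $T$ from $\ell^1(\mathbb Z)$ to sequences, let $C(T)\in[0,\infty]$ be the least constant $C$ such that
\begin{equation}\label{eq:weak}
\#\{n\in\mathbb Z:|(Ta)_n|>\lambda\}\le\frac C\lambda\,\|a\|_1\qquad\text{for all }a\in\ell^1(\mathbb Z),\ \lambda>0 .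
\end{equation}
After scaling to $\lambda=1$, the number $C(T)$ is the largest number of sites at which $|Ta|$ can be pushed above $1$ per unit of $\ell^1$ norm spent on $a$. The constant $C(\mathcal H)$ is finite, and the question is its value.

The model is the Hilbert transform $Hf(x)=\mathrm{p.v.}\,\frac1\pi\int_{\mathbb R}\frac{f(x-y)}y\,dy$ on the line. By a theorem of B.~Davis (1974), the best constant in Kolmogorov's inequality $|\{x\in\mathbb R:|Hf(x)|>\lambda\}|\le\frac D\lambda\|f\|_{L^1(\mathbb R)}$, where $|\cdot|$ is Lebesgue measure, is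
\[
D=\frac{1+\frac1{3^2}+\frac1{5^2}+\frac1{7^2}+\cdots}{1-\frac1{3^2}+\frac1{5^2}-\frac1{7^2}+\cdots}=\frac{\pi^2}{8\beta(2)},\qquad \beta(2)=\sum_{k\ge0}\frac{(-1)^k}{(2k+1)^2}.
\]

The two problems agree in the simplest tests. A unit mass at $0$ has $\mathcal Ha_n=1/(\pi n)$; the number of sites above level $\lambda$ is at most $2/(\pi\lambda)$, and $\lambda$ times this number tends to $2/\pi$ as $\lambda\uparrow1/\pi$. On the line, $\lambda\,|\{x:1/(\pi|x|)>\lambda\}|=2/\pi$ as well. If $a_n=g(\varepsilon n)$ samples a smooth function at a fine scale, then $\mathcal Ha_n\approx Hg(\varepsilon n)$ (Lemma~\ref{lem:local}), and counting sites becomes measuring sets. It is known that $D\le C(\mathcal H)$; a proof is contained in Remark~\ref{rem:nopattern}. In the other direction, $\mathcal H$ is the Fourier multiplier $-i\operatorname{sgn}\theta\,(1-|\theta|/\pi)$ on $(-\pi,\pi)$. This is the multiplier $-i\operatorname{sgn}\xi$ of $H$ at low frequencies, and it is damped at high frequencies. One would therefore guess that rapid oscillation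 never pays, so that the slowly varying sequences are extremal. This is the conjecture posed in \cite{source}: \emph{$C(\mathcal H)=D$}. We show that it is false.

For $R>0$ put
\begin{equation}\label{eq:eR}
e_R=\frac8{\pi^2}\sum_{k\ge0}\frac{(-1)^k}{(2k+1)^2}\tanh\frac{(2k+1)\pi R}2 .
\end{equation}
Replacing every $\tanh$ by $1$ gives $1/D$. Since $1-\tanh s=2/(e^{2s}+1)$,
\begin{equation}\label{eq:gap}
\frac1D-e_R=\frac8{\pi^2}\sum_{k\ge0}\frac{(-1)^k}{(2k+1)^2}\cdot\frac2{e^{(2k+1)\pi R}+1}>0,
\end{equation}
because the series alternates and its terms decrease strictly in modulus to $0$. We shall see in \eqref{eq:cost} that $e_R>0$. So $1/e_R>D$ for every $R>0$.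

\begin{theorem}\label{thm:H}
$C(\mathcal H)\ge1/e_3\ge(1+1.7\cdot10^{-4})\,D$. In particular $C(\mathcal H)>D$, and the conjecture is false.
\end{theorem}

The proof uses little about $\mathcal H$ beyond the jump of its multiplier at $0$. Write $\hat a(\theta)=\sum_na_ne^{-in\theta}$.

\begin{theorem}\label{thm:T}
Let $m:\mathbb R\to\mathbb C$ be bounded, measurable and $2\pi$-periodic, with $\lim_{\theta\to0^\pm}m(\theta)=\mp i$. Assume that there is $\theta_0\in(0,\pi]$ with $\theta_0/2\pi$ rational such that $m$ is continuous at $\theta_0$ and at $-\theta_0$, and $m(\theta_0)$, $m(-\theta_0)$ are not both $0$. Let $T$ be the operator on $\ell^2(\mathbb Z)\supset\ell^1(\mathbb Z)$ with $\widehat{Ta}=m\hat a$. Then $C(T)>D$.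
\end{theorem}

The assumption on $\theta_0$ holds, for example, if $m$ is continuous on $(-\theta_*,0)\cup(0,\theta_*)$ for some $\theta_*>0$, since $|m(\theta)|\to1$ as $\theta\to0$. We make no claim for symbols that have the jump at $0$ but do not satisfy it.

\begin{theorem}\label{thm:R}
Let $\mathcal Ra_n=\frac1\pi\sum_{j\in\mathbb Z}\frac{a_j}{n-j+1/2}$ be the Riesz--Titchmarsh operator. Then $C(\mathcal R)\ge\sqrt2$, and $D<C(\mathcal H)\le C(\mathcal R)$.
\end{theorem}

All test sequences below are real, so the results hold whether \eqref{eq:weak} is required for real or for complex $a$. Davis's theorem enters only through the number $D$; the proofs do not use it.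

\subsection*{The idea in period four}
Let $\eta$ be the $4$-periodic sequence with $(\eta_0,\eta_1,\eta_2,\eta_3)=(1,-1,-1,1)$, and sum the series for $\mathcal H\eta$ symmetrically. The difference $\eta_{n-l}-\eta_{n+l}$ vanishes for even $l$ and equals $\pm(\eta_{n-1}-\eta_{n+1})$ for $l\equiv\pm1\pmod4$, so
\[
\mathcal H\eta_n=\frac{\eta_{n-1}-\eta_{n+1}}\pi\Bigl(1-\frac13+\frac15-\cdots\Bigr)=\frac{\eta_{n-1}-\eta_{n+1}}4,\qquad \mathcal H\eta=\tfrac12(1,1,-1,-1).
\]
By itself $\eta$ is a poor test sequence: it costs $1$ per site and reaches only the level $\frac12$. Suppose, however, that a slowly varying sequence $b$ has $b_n\approx4$ and $\mathcal Hb_n\approx y$ with $|y|<1$ along a long stretch of sites. At level $\lambda=1$ these sites are paid for and not counted. Add $4\eta$ on the stretch. The values become $8,0,0,8$, so the cost is still $4$ per site, while the transform becomes $y\pm2$, which has modulus above $1$ at every site. The $\ell^1$ norm is linear on nonnegative sequences, and so an oscillation of mean zero is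 free as long as it does not change the sign.

The discreteness is essential. On the line the transform of a smooth periodic oscillation is continuous with mean zero, so it vanishes somewhere, and near such a point the total stays close to $y$. On $\mathbb Z$ the transform can jump from $y-2$ to $y+2$ between neighboring sites.

It remains to find $b$. Pairs $(b,\mathcal Hb)$ of slowly varying sequences are modeled by the real and imaginary parts $(f,v)$ of the boundary values of an analytic function $F$ on the disk with $F(0)=0$. Let $F$ map the disk conformally onto the rectangle $(-R,R)\times(-1,1)$. The mean of $|f|$ is exactly $e_R$ (Section~\ref{sec:rect}), which is less than the value $1/D$ that appears in the limit $R\to\infty$ of the strip. On the horizontal sides $|v|=1$. On the vertical sides $|v|<1$ away from the corners, but there $|f|=R$, and these are the stretches that an oscillation of amplitude $R$ repairs (Section~\ref{sec:fill}). All sites are then counted at mean cost $e_R$. Sections~\ref{sec:patterns} and~\ref{sec:transfer}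 make the passage from this two-scale picture to $\ell^1(\mathbb Z)$ rigorous.

\section{Symbols and periodic patterns}\label{sec:patterns}

For a bounded measurable $2\pi$-periodic function $m$, the \emph{symbol}, Plancherel's theorem defines a bounded operator $T$ on $\ell^2(\mathbb Z)$ by
\begin{equation}\label{eq:T}
(Ta)_n=\frac1{2\pi}\int_0^{2\pi}m(\theta)\hat a(\theta)e^{in\theta}\,d\theta .
\end{equation}
If $k_n=\frac1{2\pi}\int_0^{2\pi}m(\theta)e^{in\theta}d\theta$, then $(Ta)_n=\sum_jk_{n-j}a_j$ for $a\in\ell^1$: insert the uniformly convergent series of $\hat a$ in \eqref{eq:T}. We say that $T$ is \emph{of Hilbert type} if $m(\theta)\to\mp i$ as $\theta\to0^\pm$.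

The operators $\mathcal H$ and $\mathcal R$ have the symbols
\begin{equation}\label{eq:symbols}
m_{\mathcal H}(\theta)=-i\Bigl(1-\frac\theta\pi\Bigr),\qquad m_{\mathcal R}(\theta)=-ie^{i\theta/2},\qquad0<\theta<2\pi .
\end{equation}
Indeed, $\int_0^{2\pi}\theta e^{in\theta}d\theta=2\pi/(in)$ for $n\ne0$ gives the coefficient $1/(\pi n)$ for $m_{\mathcal H}$, whose mean is $0$; and $\int_0^{2\pi}-ie^{i(n+1/2)\theta}d\theta=2/(n+\frac12)$ gives the coefficient $1/(\pi(n+\frac12))$ for $m_{\mathcal R}$. Both symbols are continuous off $2\pi\mathbb Z$ and tend to $-i$ at $0^+$ and to $+i$ at $2\pi^-$, so both operators are of Hilbert type, and both satisfy the hypotheses of Theorem~\ref{thm:T} with $\theta_0=\pi/2$.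

Periodic sequences are not in $\ell^2$, so the action of $T$ on them has to be defined. The definition below multiplies each frequency by the value of the symbol; Lemma~\ref{lem:local} shows that this is how $T$ acts on slowly modulated copies, provided that $m$ is continuous at the frequencies involved.

\begin{definition}\label{def:pattern}
An \emph{$N$-pattern} is a real $N$-periodic sequence $\eta$ of mean zero. Write $\eta_n=\sum_{j=1}^{N-1}\hat\eta_je^{2\pi ijn/N}$ with $\hat\eta_j=\frac1N\sum_{l=0}^{N-1}\eta_le^{-2\pi ijl/N}$; the term $j=0$ is absent because the mean is zero. Put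
\[
(T\eta)_n=\sum_{j=1}^{N-1}m(2\pi j/N)\,\hat\eta_j\,e^{2\pi ijn/N},
\]
an $N$-periodic and possibly complex sequence. The pattern is \emph{regular for $T$} if $m$ is continuous at $2\pi j/N$ whenever $\hat\eta_j\ne0$.
\end{definition}

An $N$-pattern is an $N'$-pattern for every multiple $N'$ of $N$, with the same frequencies and hence the same $T\eta$. So finitely many patterns can always be given a common period. Every pattern is regular for $\mathcal H$ and for $\mathcal R$.

\begin{lemma}\label{lem:cot}
For every $N$-pattern $\eta$,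
\[
(\mathcal H\eta)_n=\sum_{l=0}^{N-1}K_N(n-l)\,\eta_l,\qquad K_N(d)=\frac1N\cot\frac{\pi d}N\ \ (d\not\equiv0),\qquad K_N(d)=0\ \ (d\equiv0).
\]
\end{lemma}

\begin{proof}
Inserting the formula for $\hat\eta_j$ gives the convolution with $K_N(d)=\frac{-i}N\sum_{j=1}^{N-1}(1-\frac{2j}N)z^j$, where $z=e^{2\pi id/N}$. For $z=1$ the terms $j$ and $N-j$ cancel and the sum is $0$. For $z\ne1$ we have $\sum_{j=1}^{N-1}z^j=-1$, and $(z-1)\sum_{j=1}^{N-1}jz^j=(N-1)z^N-\sum_{j=1}^{N-1}z^j=N$. Hence
\[
K_N(d)=\frac{-i}N\Bigl(-1-\frac2{z-1}\Bigr)=\frac iN\cdot\frac{z+1}{z-1}=\frac1N\cot\frac{\pi d}N.\qedhere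
\]
\end{proof}

For $N=4$ the values $K_4(\pm1)=\pm\frac14$, $K_4(2)=0$ give back the formula $\mathcal H\eta_n=\frac14(\eta_{n-1}-\eta_{n+1})$ of Section~\ref{sec:intro}.

\section{Two-scale test sequences}\label{sec:transfer}

Throughout this section $T$ is of Hilbert type with symbol $m$. For a Schwartz function $g$ on $\mathbb R$ let $\hat g(\xi)=\int g(x)e^{-ix\xi}dx$, so that $Hg(x)=\frac1{2\pi}\int(-i\operatorname{sgn}\xi)\hat g(\xi)e^{ix\xi}d\xi$; this function is continuous because $\hat g\in L^1$. A slowly modulated wave has its spectrum concentrated near one frequency and sees only the values of $m$ there.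

\begin{lemma}\label{lem:local}
Let $g$ be a Schwartz function, $\alpha\in\mathbb R$, $\varepsilon>0$ and $a_n=g(\varepsilon n)e^{i\alpha n}$. Then
\begin{equation}\label{eq:local}
(Ta)_n=\frac{e^{i\alpha n}}{2\pi}\int_{\mathbb R}m(\alpha+\varepsilon\xi)\,\hat g(\xi)\,e^{i\varepsilon n\xi}\,d\xi .
\end{equation}
As $\varepsilon\to0$, uniformly in $n$:
\begin{itemize}
\item[(a)] $(Ta)_n-m(\alpha)\,g(\varepsilon n)e^{i\alpha n}\to0$ if $m$ is continuous at $\alpha$;
\item[(b)] $(Ta)_n-(Hg)(\varepsilon n)\to0$ if $\alpha=0$.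
\end{itemize}
\end{lemma}

\begin{proof}
The Poisson summation formula $\sum_n\psi(n)=\sum_k\hat\psi(2\pi k)$ for Schwartz $\psi$, applied to $\psi(x)=g(\varepsilon x)e^{-i(\theta-\alpha)x}$, gives $\hat a(\theta)=\frac1\varepsilon\sum_k\hat g\bigl((\theta-\alpha+2\pi k)/\varepsilon\bigr)$. Insert this in \eqref{eq:T}. Since $m(\theta)e^{in\theta}$ is $2\pi$-periodic, the sum over $k$ of integrals over $(0,2\pi)$ is the single integral $\frac1{2\pi\varepsilon}\int_{\mathbb R}m(\theta)e^{in\theta}\hat g((\theta-\alpha)/\varepsilon)\,d\theta$, and $\theta=\alpha+\varepsilon\xi$ gives \eqref{eq:local}. By Fourier inversion the error in (a) is at most $\frac1{2\pi}\int|m(\alpha+\varepsilon\xi)-m(\alpha)|\,|\hat g(\xi)|\,d\xi$, and the error in (b) is at most $\frac1{2\pi}\int|m(\varepsilon\xi)+i\operatorname{sgn}\xi|\,|\hat g(\xi)|\,d\xi$. Neither bound depends on $n$, and both tend to $0$ by dominated convergence, since $m$ is bounded and the integrands tend to $0$ for $\xi\ne0$.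
\end{proof}

Part (b) is the only place where the jump of $m$ at $0$ is used. We now test \eqref{eq:weak} on a slow profile $g$ carrying patterns $\eta^{(p)}$ that are switched on and off by slow weights $w_p$. Along each residue class modulo $N$ such a sequence samples a smooth function.

\begin{lemma}\label{lem:line}
Let $\eta^{(1)},\dots,\eta^{(s)}$ be $N$-patterns that are regular for $T$, and let $g,w_1,\dots,w_s\in C_c^\infty(\mathbb R)$ be real. For $r\in\mathbb Z/N\mathbb Z$ put
\[
P_r=g+\sum_{p=1}^sw_p\,\eta^{(p)}_r,\qquad Q_r=Hg+\sum_{p=1}^sw_p\,(T\eta^{(p)})_r .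
\]
Then for all $\lambda>0$,
\[
\frac1N\sum_r|\{x\in\mathbb R:|Q_r(x)|>\lambda\}|\le\frac{C(T)}\lambda\cdot\frac1N\sum_r\int_{\mathbb R}|P_r|\,dx .
\]
\end{lemma}

\begin{proof}
Assume $C(T)<\infty$, and let $a_n=P_n(\varepsilon n)$, the index of $P$ being read modulo $N$. Then $a$ is the sum of $g(\varepsilon n)$ and finitely many terms $\hat\eta^{(p)}_jw_p(\varepsilon n)e^{2\pi ijn/N}$ with $m$ continuous at $2\pi j/N$. Lemma~\ref{lem:local}(b) for the first term and (a) for the others give $(Ta)_n=Q_n(\varepsilon n)+o(1)$ uniformly in $n$. Fix $\lambda'>\lambda$. For small $\varepsilon$, $|Q_n(\varepsilon n)|>\lambda'$ implies $|(Ta)_n|>\lambda$, so \eqref{eq:weak}, multiplied by $\varepsilon$ and sorted by residues, reads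
\[
\frac1N\sum_r\varepsilon N\,\#\{n\equiv r:|Q_r(\varepsilon n)|>\lambda'\}\le\frac{C(T)}\lambda\cdot\frac1N\sum_r\varepsilon N\sum_{n\equiv r}|P_r(\varepsilon n)| .
\]
The points $\varepsilon n$ with $n\equiv r$ have spacing $\varepsilon N$. On the right we have Riemann sums of continuous compactly supported functions, which converge to $\int|P_r|$. On the left, $U_r=\{|Q_r|>\lambda'\}$ is open. A bounded interval $J$ contains at least $|J|/(\varepsilon N)-1$ of the points, so for any finite disjoint family of bounded intervals in $U_r$ the lower limit of the $r$th term is at least their total length, and hence it is at least $|U_r|$. This proves the inequality with $\lambda'$ on the left; let $\lambda'\downarrow\lambda$.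
\end{proof}

The profiles that we want come from analytic functions on the disk, so they are periodic. For a smooth $1$-periodic $g(t)=\sum_j\hat g_je^{2\pi ijt}$ the \emph{conjugate function} is $\tilde g(t)=\sum_j(-i\operatorname{sgn}j)\hat g_je^{2\pi ijt}$. We pass to the line by cutting off after many periods.

\begin{proposition}\label{prop:circle}
Let $\eta^{(1)},\dots,\eta^{(s)}$ be $N$-patterns that are regular for $T$, and let $g,w_1,\dots,w_s$ be real, smooth and $1$-periodic with $\int_0^1g=0$. Put
\[
P_r=g+\sum_{p=1}^sw_p\,\eta^{(p)}_r,\qquad Q_r=\tilde g+\sum_{p=1}^sw_p\,(T\eta^{(p)})_r .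
\]
Then for all $\lambda>0$,
\[
\frac1N\sum_r|\{t\in[0,1):|Q_r(t)|>\lambda\}|\le\frac{C(T)}\lambda\cdot\frac1N\sum_r\int_0^1|P_r|\,dt .
\]
\end{proposition}

\begin{proof}
Assume $C(T)<\infty$. Let $\delta>0$ and take $\chi\in C_c^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ on $[-1,1]$ and support in $[-1-\delta,1+\delta]$. Put $\chi_L(x)=\chi(x/L)$ for integers $L\ge1$. The Fourier transform of $\chi_L(x)e^{2\pi ijx}$ at $\zeta$ is $L\hat\chi(L(\zeta-2\pi j))$, and the substitution $\zeta=2\pi j+\xi/L$ gives
\[
H\bigl(\chi_Le^{2\pi ij\,\cdot}\bigr)(x)=\frac{e^{2\pi ijx}}{2\pi}\int-i\operatorname{sgn}(2\pi j+\xi/L)\,\hat\chi(\xi)\,e^{ix\xi/L}\,d\xi .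
\]
For $j\ne0$ the sign equals $\operatorname{sgn}j$ when $|\xi|<2\pi L$, so this differs from $-i\operatorname{sgn}(j)\chi_L(x)e^{2\pi ijx}$ by at most $\sigma_L=\frac1\pi\int_{|\xi|\ge2\pi L}|\hat\chi|$, and $\sigma_L\to0$. Since $\sum_j|\hat g_j|<\infty$, the Fourier transform of $\chi_Lg$ is the $L^1$-convergent sum of the transforms of the terms $\hat g_j\chi_Le^{2\pi ij\,\cdot}$, and $\hat g_0=0$; hence $\|H(\chi_Lg)-\chi_L\tilde g\|_\infty\le\sigma_L\sum_j|\hat g_j|\to0$.

Apply Lemma~\ref{lem:line} to $\chi_Lg$ and $\chi_Lw_p$. The functions that it produces are $\chi_LP_r$ and $\chi_LQ_r+o(1)$, and the latter is $Q_r+o(1)$ uniformly on $[-L,L]$, an interval of $2L$ periods. The support of $\chi_L$ is covered by at most $2(1+\delta)L+2$ periods. So for $\lambda'>\lambda$ and large $L$,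
\[
2L\cdot\frac1N\sum_r|\{t\in[0,1):|Q_r|>\lambda'\}|\le\frac{C(T)}\lambda\,\bigl(2(1+\delta)L+2\bigr)\,\frac1N\sum_r\int_0^1|P_r| .
\]
Divide by $2L$ and let $L\to\infty$, then $\delta\to0$ and $\lambda'\downarrow\lambda$.
\end{proof}

The condition $\int_0^1g=0$ removes the term $j=0$, which would contribute $\hat g_0\,(H\chi)(x/L)$, a function whose size does not decrease with $L$.

The symbol of $\mathcal R$ has modulus $1$, so it does not damp oscillations, and a pattern alone already gives a constant above $D$.

\begin{proof}[Proof that $C(\mathcal R)\ge\sqrt2$]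
Take $g=0$, $s=1$, $w_1\equiv1$, $N=4$ and $\eta_n=\cos\frac{\pi n}2$, that is, $\eta=(1,0,-1,0)$. By \eqref{eq:symbols}, $m_{\mathcal R}(\pi/2)=-ie^{i\pi/4}=e^{-i\pi/4}$ and $m_{\mathcal R}(3\pi/2)=-ie^{3i\pi/4}=e^{i\pi/4}$, so $(\mathcal R\eta)_n=\cos(\frac{\pi n}2-\frac\pi4)=\pm\frac1{\sqrt2}$ for all $n$, while $\frac14\sum_r|\eta_r|=\frac12$. Proposition~\ref{prop:circle} gives $1\le C(\mathcal R)/(2\lambda)$ for every $\lambda<1/\sqrt2$.
\end{proof}

For comparison, $\beta(2)>\frac89$ gives $D<\frac{9\pi^2}{64}<1.39<\sqrt2$.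

\section{The rectangle}\label{sec:rect}

Let $\Omega_R=(-R,R)\times(-1,1)$, regarded as a domain in $\mathbb C$, and let $F$ be a conformal map of the unit disk onto $\Omega_R$ with $F(0)=0$. By Carath\'eodory's theorem, a conformal map of the disk onto a Jordan domain extends to a homeomorphism of the closures that takes the circle onto the boundary curve. Write
\[
F(e^{2\pi it})=f(t)+iv(t),\qquad t\in\mathbb R/\mathbb Z .
\]
The cost of the profile $f$ is $\int_0^1|f|$. If $u$ is harmonic in $\Omega_R$ and continuous on the closure with boundary values $|x|$, then $u\circ F$ is harmonic in the disk and continuous on its closure, and the mean value property gives $\int_0^1|f|=u(0,0)$. So we solve this Dirichlet problem, in a form that can be compared with the series for $1/D$.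

The function $|x|$ has the right boundary values and is harmonic except for a kink along $x=0$, where $\partial_x|x|$ jumps from $-1$ to $1$. We add a function that vanishes on $\partial\Omega_R$ and has the opposite kink. With $\mu_k=(2k+1)\pi/2$, the functions $\cos(\mu_ky)\sinh(\mu_k(R-|x|))/\cosh(\mu_kR)$ vanish on $\partial\Omega_R$, are harmonic for $x\ne0$, and have $x$-derivative $-\mu_k\cos(\mu_ky)$ at $x=0^+$. The coefficients $c_k$ must therefore satisfy $\sum_kc_k\mu_k\cos(\mu_ky)=1$ on $(-1,1)$, and the Fourier series of the square wave suggests $c_k\mu_k=\frac{4(-1)^k}{\pi(2k+1)}$. This series is only conditionally convergent, so the cancellation of the kink needs a proof.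

\begin{lemma}\label{lem:u}
Let $\mu_k=\frac{(2k+1)\pi}2$ and $c_k=\frac{8(-1)^k}{\pi^2(2k+1)^2}$. The function
\[
u(x,y)=|x|+\sum_{k\ge0}c_k\cos(\mu_ky)\,\frac{\sinh(\mu_k(R-|x|))}{\cosh(\mu_kR)}
\]
is continuous on $\overline{\Omega_R}$, equals $|x|$ on $\partial\Omega_R$, is harmonic in $\Omega_R$, and $u(0,0)=e_R$.
\end{lemma}

\begin{proof}
The $k$th term is bounded by $|c_k|$ on $\overline{\Omega_R}$ and $\sum|c_k|<\infty$, so the series converges uniformly. Hence $u$ is continuous, and it is harmonic in each half $\{\pm x>0\}$ as a uniform limit of harmonic functions. Each term vanishes for $x=\pm R$ and for $y=\pm1$. At the origin, $u(0,0)=\sum_kc_k\tanh(\mu_kR)=e_R$.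

We show that $\partial_xu\to0$ as $x\to0^+$, uniformly for $y$ in compact subsets of $(-1,1)$. Expanding in exponentials gives $\cosh(\mu(R-x))=e^{-\mu x}\cosh\mu R+e^{-\mu R}\sinh\mu x$, so for $0<x<R$
\[
\partial_xu=1-\sum_k\frac{4(-1)^k}{\pi(2k+1)}\cos(\mu_ky)\,e^{-\mu_kx}-\sum_k\frac{4(-1)^k}{\pi(2k+1)}\cos(\mu_ky)\,e^{-\mu_kR}\,\frac{\sinh\mu_kx}{\cosh\mu_kR};
\]
termwise differentiation is allowed because both series converge locally uniformly for $x>0$. The terms of the second series are bounded by $2e^{-\mu_kR}$, and each tends to $0$ uniformly in $y$ as $x\to0^+$; so the second series tends to $0$ uniformly in $y$. With $q=e^{-\pi(x+iy)/2}$, $|q|<1$, the first series is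
\[
\frac4\pi\operatorname{Re}\sum_k\frac{(-1)^kq^{2k+1}}{2k+1}=\frac4\pi\operatorname{Re}\frac1{2i}\log\frac{1+iq}{1-iq}=\frac2\pi\arg\frac{1+iq}{1-iq}.
\]
The quotient is a positive multiple of $(1+iq)\overline{(1-iq)}=1-|q|^2+2i\operatorname{Re}q$, which has positive real part, so the principal branches apply and the first series equals
\[
\frac2\pi\arctan\frac{2\operatorname{Re}q}{1-|q|^2}=\frac2\pi\arctan\frac{\cos(\pi y/2)}{\sinh(\pi x/2)} .
\]
This tends to $1$ as $x\to0^+$, uniformly on sets where $\cos(\pi y/2)$ is bounded below by a positive number. The claim follows, and since $u$ is even in $x$, it also holds as $x\to0^-$.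

Let $\varphi\in C_c^\infty(\Omega_R)$. Green's formula on $\{x>h\}$ and on $\{x<-h\}$, where $\Delta u=0$, gives
\[
\int_{|x|>h}u\,\Delta\varphi=\int_{x=h}(u_x\varphi-u\varphi_x)\,dy+\int_{x=-h}(u\varphi_x-u_x\varphi)\,dy .
\]
As $h\to0$ the terms with $u_x$ tend to $0$ by the claim, and the two terms with $u\varphi_x$ cancel in the limit because $u\varphi_x$ is continuous. So $\int u\,\Delta\varphi=0$. By Weyl's lemma, a continuous function with this property for all $\varphi\in C_c^\infty(\Omega_R)$ is harmonic in $\Omega_R$.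
\end{proof}

Consequently
\begin{equation}\label{eq:cost}
\int_0^1|f(t)|\,dt=e_R ,
\end{equation}
and $e_R>0$ since $f$ is continuous and not identically $0$. Let
\[
E_\pm=\{t\in\mathbb R/\mathbb Z:f(t)=\pm R\},\qquad E=E_+\cup E_- .
\]
The sets $E_\pm$ are the closed arcs that $F$ maps onto the vertical sides, so $v$ maps each of them homeomorphically onto $[-1,1]$. Off $E$ the boundary point lies on a horizontal side and $|v|=1$. The functions $f$ and $v$ are not known to be smooth, so we move slightly inside the disk.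

\begin{lemma}\label{lem:smooth}
For every $\delta>0$ there is a real, smooth, $1$-periodic $g$ with $\int_0^1g=0$, $\|g-f\|_\infty\le\delta$ and $\|\tilde g-v\|_\infty\le\delta$.
\end{lemma}

\begin{proof}
Write $F(z)=\sum_{j\ge1}F_jz^j$ and let $g(t)=\operatorname{Re}F(\rho e^{2\pi it})$ with $\rho<1$. Then $\hat g_0=0$, and $\hat g_j=\frac12F_j\rho^j$, $\hat g_{-j}=\overline{\hat g_j}$ for $j\ge1$. The function $\operatorname{Im}F(\rho e^{2\pi it})$ has the coefficients $\frac1{2i}F_j\rho^j=-i\hat g_j$ at $j$ and $i\hat g_{-j}$ at $-j$, so it is $\tilde g$. Since $F$ is uniformly continuous on the closed disk, $\rho$ close to $1$ gives both bounds.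
\end{proof}

\begin{remark}[the bound without patterns]\label{rem:nopattern}
Let $T$ be of Hilbert type. Apply Proposition~\ref{prop:circle} with $s=0$, $N=1$, the function $g$ of Lemma~\ref{lem:smooth} and $\lambda=1-2\delta$. Off $E$ we have $|\tilde g|\ge1-\delta$, and $\int_0^1|g|\le e_R+\delta$; as $\delta\to0$ this gives $C(T)\ge(1-|E|)/e_R$. Since $R|E|\le\int_0^1|f|=e_R$, we get $C(T)\ge1/e_R-1/R>D-1/R$, and $R\to\infty$ yields $C(T)\ge D$. Without patterns one cannot do better: for $s=0$ the inequality of Lemma~\ref{lem:line} holds with $D$ in place of $C(T)$, by Davis's theorem. The gain from $e_R<1/D$ is lost with the set $E$, and the next section recovers that set.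
\end{remark}

\section{Filling the vertical sides}\label{sec:fill}

On $E_\pm$ the profile equals $\pm R$, so patterns of amplitude at most $R$ are free. The conjugate function $v$ runs through $[-1,1]$ along each arc, and the pattern may change with the value of $v$. This dictates the following definition.

\begin{definition}\label{def:adm}
A number $R>0$ is \emph{admissible for $T$} if there are finitely many closed intervals $V_1,\dots,V_s$ covering $[-1,1]$ and $N$-patterns $\eta^{(1)},\dots,\eta^{(s)}$, regular for $T$, such that $\max_n|\eta^{(p)}_n|\le R$ and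
\[
|y+(T\eta^{(p)})_n|\ge1\qquad\text{for all }y\in V_p,\ n\in\mathbb Z,\ 1\le p\le s .
\]
\end{definition}

\begin{proposition}\label{prop:main}
If $T$ is of Hilbert type and $R$ is admissible for $T$, then $C(T)\ge1/e_R>D$.
\end{proposition}

\begin{proof}
Assume $C(T)<\infty$, fix $\delta\in(0,\frac14)$ and take $g$ from Lemma~\ref{lem:smooth}.

\emph{The weights.} Cut $[-1,1]$ at those endpoints of the $V_p$ that lie in $(-1,1)$. The midpoint of a resulting closed piece $J$ lies in some $V_p$, and no endpoint of $V_p$ is interior to $J$, so $J\subset V_p$. Pulling the pieces back by $v$ on $E_+$ and on $E_-$, we write $E$ as a union of $M<\infty$ closed arcs $I$ with disjoint interiors, each with an index $p(I)$ such that $v(I)\subset V_{p(I)}$. The weights must be smooth, so the change from one pattern to the next takes up a set of small positive measure. For each $I$ choose a smooth $1$-periodic $w_I$ with $0\le w_I\le1$, supported in the interior of $I$ and equal to $1$ on a subarc $I'$ with $|I\setminus I'|\le\delta/M$. Then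 $B=\bigcup_I(I\setminus I')$ has measure at most $\delta$, at most one $w_I$ is nonzero at each point, and all $w_I$ vanish off $E$. We apply Proposition~\ref{prop:circle} to
\[
P_r=g+\sum_Iw_I\,\eta^{(p(I))}_r,\qquad Q_r=\tilde g+\sum_Iw_I\,(T\eta^{(p(I))})_r .
\]

\emph{The size of $Q_r$.} If $t\notin E$, then $|Q_r(t)|=|\tilde g(t)|\ge|v(t)|-\delta=1-\delta$. If $t\in E\setminus B$, then $t\in I'$ for some $I$, so $Q_r(t)=\tilde g(t)+(T\eta^{(p(I))})_r$ and $v(t)\in V_{p(I)}$, whence $|Q_r(t)|\ge|v(t)+(T\eta^{(p(I))})_r|-\delta\ge1-\delta$. Thus $|\{t\in[0,1):|Q_r|>1-2\delta\}|\ge1-\delta$ for every $r$.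

\emph{The cost.} On $E_+$ we have $g\ge R-\delta$, and the sum in $P_r$ has at most one nonzero term, of modulus at most $R$. So $P_r\ge-\delta$, and therefore $|P_r|\le P_r+2\delta$. The patterns have mean zero, so the average of $P_r(t)$ over $r$ is $g(t)$, and $\frac1N\sum_r|P_r|\le g+2\delta\le|g|+2\delta$. On $E_-$ we have $P_r\le\delta$ and $|P_r|\le-P_r+2\delta$, so $\frac1N\sum_r|P_r|\le-g+2\delta\le|g|+2\delta$. Off $E$, $|P_r|=|g|$. By \eqref{eq:cost},
\[
\frac1N\sum_r\int_0^1|P_r|\le\int_0^1|g|+2\delta\le e_R+3\delta .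
\]

Proposition~\ref{prop:circle} with $\lambda=1-2\delta$ now gives $1-\delta\le\frac{C(T)}{1-2\delta}(e_R+3\delta)$. Letting $\delta\to0$ yields $C(T)\ge1/e_R$, and $1/e_R>D$ by \eqref{eq:gap}.
\end{proof}

\begin{example}\label{ex:four}
For $\mathcal H$ take $s=1$, $V_1=[-1,1]$ and $\eta=4(1,-1,-1,1)$. Then $\mathcal H\eta=2(1,1,-1,-1)$ and $|y\pm2|\ge1$ for $|y|\le1$. So $R=4$ is admissible and $C(\mathcal H)\ge1/e_4>D$. This already disproves the conjecture.
\end{example}

The pattern in this example is $4\sqrt2\cos(\frac{\pi n}2+\frac\pi4)$, a single wave whose phase keeps the zeros of its transform away from the integers. The same choice works for a general symbol.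

\begin{proof}[Proof of Theorem~\ref{thm:T}]
Write $\theta_0=2\pi k/N$ with integers $0<k<N$, and let $A=m(\theta_0)$, $B=m(-\theta_0)$. The function $h(\tau)=\frac12(Ae^{i\tau}+Be^{-i\tau})$ has at most two zeros modulo $2\pi$: if $A\ne0$, a zero requires $e^{2i\tau}=-B/A$; if $A=0$, then $B\ne0$ and there is no zero. The numbers $\theta_0n$, $n\in\mathbb Z$, form a finite set modulo $2\pi$, so only finitely many $\omega$ modulo $2\pi$ have $h(\theta_0n+\omega)=0$ for some $n$. Choose any other $\omega$, so that $d=\min_n|h(\theta_0n+\omega)|>0$, and put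
\[
S=\frac2d,\qquad\eta_n=S\cos(\theta_0n+\omega)=\frac S2e^{i\omega}e^{i\theta_0n}+\frac S2e^{-i\omega}e^{-i\theta_0n}.
\]
This sequence is real and $N$-periodic, has mean zero because $\theta_0\notin2\pi\mathbb Z$, and is regular because its only frequencies are $\pm\theta_0$ modulo $2\pi$. Moreover $(T\eta)_n=S\,h(\theta_0n+\omega)$; for $\theta_0=\pi$ the two frequencies coincide, $A=B$ by periodicity, and both sides equal $A\eta_n$. So $|(T\eta)_n|\ge2$, and $|y+(T\eta)_n|\ge1$ for $|y|\le1$. Since $|\eta_n|\le S$, the number $S$ is admissible with $s=1$, $V_1=[-1,1]$, and Proposition~\ref{prop:main} gives $C(T)\ge1/e_S>D$.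
\end{proof}

\begin{remark}
The jump at $0$ cannot be dropped: the identity, with $m\equiv1$, satisfies all other hypotheses and has $C(T)=1<D$. Continuity at $\pm\theta_0$ makes $\eta$ regular. If $A=B=0$, then $T\eta=0$. Rationality gives $d>0$: if $\theta_0/2\pi$ is irrational and $|A|=|B|$, as is the case for $\mathcal H$, then $h$ has a zero, the points $\theta_0n+\omega$ are dense modulo $2\pi$, and $\inf_n|h(\theta_0n+\omega)|=0$ for every $\omega$.
\end{remark}

\section{The radius $R=3$ for $\mathcal H$}\label{sec:three}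

The leading term of the gap \eqref{eq:gap} is of order $e^{-\pi R}$, so it pays to lower $R$. A pattern that has to serve only a part of $[-1,1]$ can be smaller.

\begin{lemma}\label{lem:three}
$R=3$ is admissible for $\mathcal H$, with $N=8$.
\end{lemma}

\begin{proof}
We use $V_1=[-\frac12,\frac12]$, $V_2=[\frac13,1]$, $V_3=[-1,-\frac13]$, which cover $[-1,1]$.

\emph{The interval $V_1$.} The $4$-pattern $\eta^{(1)}=3(1,-1,-1,1)$ has $\mathcal H\eta^{(1)}=\frac32(1,1,-1,-1)$, and $|y\pm\frac32|\ge1$ for $|y|\le\frac12$.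

\emph{The interval $V_2$.} A real number $\zeta$ has $|y+\zeta|\ge1$ for all $y\in[\frac13,1]$ exactly when $\zeta\ge\frac23$ or $\zeta\le-2$. We look for $\eta$ such that $\mathcal H\eta$ takes only the values $\frac23$ and $-2$; mean zero forces the proportion $3:1$. Since $m_{\mathcal H}(\pi)=0$, the sum of $(-1)^n(\mathcal H\eta)_n$ over an even period vanishes. This excludes period $4$ and allows period $8$ with the value $-2$ at two adjacent sites. The target determines $\eta$ up to a multiple of $(-1)^n$, which we fix by $\eta_1=\eta_2$. The result is the $8$-periodic sequence $\eta=\eta^{(2)}$ with $\eta_{1-n}=-\eta_n$ and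
\[
(\eta_1,\eta_2,\eta_3,\eta_4)=\tfrac49\bigl(4\sqrt2+1,\ 4\sqrt2+1,\ 4\sqrt2-9,\ 4\sqrt2-1\bigr),
\]
so that $(\eta_5,\eta_6,\eta_7,\eta_8)=(-\eta_4,-\eta_3,-\eta_2,-\eta_1)$ and the mean is zero. We verify its properties directly. First, $\max|\eta_n|=\frac49(4\sqrt2+1)<3$, because $\sqrt2<\frac{23}{16}$. Let $\gamma_d=\cot\frac{\pi d}8$, that is, $\gamma_1=\sqrt2+1$, $\gamma_2=1$, $\gamma_3=\sqrt2-1$, $\gamma_4=0$. By Lemma~\ref{lem:cot}, $8(\mathcal H\eta)_n=\sum_{d=1}^3\gamma_d(\eta_{n-d}-\eta_{n+d})$. The combinations that occur are, in units of $\frac49$,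
\[
\eta_1+\eta_2=8\sqrt2+2,\quad\eta_2+\eta_3=8\sqrt2-8,\quad\eta_3+\eta_4=8\sqrt2-10,\quad\eta_1+\eta_4=8\sqrt2,
\]
and $\eta_1-\eta_3=10$, $\eta_2-\eta_4=2$. Therefore
\begin{align*}
8(\mathcal H\eta)_1&=-\gamma_1(\eta_1+\eta_2)-\gamma_2(\eta_2+\eta_3)-\gamma_3(\eta_3+\eta_4)\\
&=-\tfrac49\bigl[(18+10\sqrt2)+(8\sqrt2-8)+(26-18\sqrt2)\bigr]=-16,\\
8(\mathcal H\eta)_2&=\gamma_1(\eta_1-\eta_3)-\gamma_2(\eta_1+\eta_4)-\gamma_3(\eta_2-\eta_4)\\
&=\tfrac49\bigl[(10\sqrt2+10)-8\sqrt2-(2\sqrt2-2)\bigr]=\tfrac{16}3,\\
8(\mathcal H\eta)_3&=\gamma_1(\eta_2-\eta_4)+\gamma_2(\eta_1+\eta_4)-\gamma_3(\eta_1-\eta_3)\\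
&=\tfrac49\bigl[(2\sqrt2+2)+8\sqrt2-(10\sqrt2-10)\bigr]=\tfrac{16}3,\\
8(\mathcal H\eta)_4&=\gamma_1(\eta_3+\eta_4)+\gamma_2(\eta_2+\eta_3)+\gamma_3(\eta_1+\eta_2)\\
&=\tfrac49\bigl[(6-2\sqrt2)+(8\sqrt2-8)+(14-6\sqrt2)\bigr]=\tfrac{16}3 .
\end{align*}
The other four residues follow by symmetry: substituting $l\mapsto1-l$ and using that $K_8$ is odd,
\[
(\mathcal H\eta)_{1-n}=\sum_lK_8(l-n)\,\eta_{1-l}=\sum_lK_8(n-l)\,\eta_l=(\mathcal H\eta)_n .
\]
So $\mathcal H\eta$ equals $-2$ for $n\equiv0,1\pmod8$ and $\frac23$ at the other six residues, as required.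

\emph{The interval $V_3$.} Take $\eta^{(3)}=-\eta^{(2)}$. For $y\in V_3$ we have $-y\in V_2$ and $|y-(\mathcal H\eta^{(2)})_n|=|-y+(\mathcal H\eta^{(2)})_n|\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:H}]
Lemma~\ref{lem:three} and Proposition~\ref{prop:main} give $C(\mathcal H)\ge1/e_3$. Let $\Delta=\frac1D-e_3$. The alternating series \eqref{eq:gap} is at least the sum of its first two terms, and $D\cdot\frac8{\pi^2}=\frac1{\beta(2)}$, so
\[
D\Delta\ge\frac1{\beta(2)}\Bigl[\frac2{e^{3\pi}+1}-\frac29\cdot\frac1{e^{9\pi}+1}\Bigr].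
\]
Here $\beta(2)<1-\frac19+\frac1{25}<0.93$, so $1/\beta(2)>1.07$. From $8000<e^{3\pi}<12400$ the first term in the bracket exceeds $1.612\cdot10^{-4}$ and the second is below $10^{-12}$. Hence $D\Delta>1.07\cdot1.61\cdot10^{-4}>1.7\cdot10^{-4}$, and
\[
\frac1{e_3}=\frac D{1-D\Delta}\ge(1+D\Delta)\,D\ge(1+1.7\cdot10^{-4})\,D.\qedhere
\]
\end{proof}

\section{Comparison with the Riesz--Titchmarsh operator}\label{sec:RT}

The bound $C(\mathcal R)\ge\sqrt2$ was proved in Section~\ref{sec:transfer}, and $D<C(\mathcal H)$ is Theorem~\ref{thm:H}. To complete the proof of Theorem~\ref{thm:R} we show that $C(\mathcal H)\le C(\mathcal R)$. The symbol of $\mathcal H$ on $(-\pi,\pi)$ is the product of $-i\operatorname{sgn}\theta$ and $1-|\theta|/\pi$: for $-\pi<\theta<0$, \eqref{eq:symbols} at $\theta+2\pi$ gives $i(1+\theta/\pi)$. The first factor turns out to be two copies of $\mathcal R$, and the second an averaging operator.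

\begin{proof}[Proof that $C(\mathcal H)\le C(\mathcal R)$]
Let $\mathcal K$ be the operator with symbol $-i\operatorname{sgn}\theta$ on $(-\pi,\pi)$. Its kernel is $\frac1\pi\int_0^\pi\sin n\theta\,d\theta$, which is $\frac2{\pi n}$ for odd $n$ and $0$ for even $n$. So $\mathcal K$ couples only sites of opposite parity:
\[
(\mathcal Ka)_{2l+1}=\frac2\pi\sum_j\frac{a_{2j}}{2l+1-2j}=\frac1\pi\sum_j\frac{a_{2j}}{l-j+1/2},\qquad(\mathcal Ka)_{2l}=\frac1\pi\sum_j\frac{a_{2j-1}}{l-j+1/2}.
\]
These are $\mathcal R$ applied to the sequences $(a_{2j})_j$ and $(a_{2j-1})_j$, whose $\ell^1$ norms add up to $\|a\|_1$. Adding the two inequalities \eqref{eq:weak} gives $C(\mathcal K)\le C(\mathcal R)$. (Sequences supported on the even integers give the reverse inequality, so $C(\mathcal K)=C(\mathcal R)$.)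

The symbol $1-|\theta|/\pi$ has the kernel $\Phi_n=\frac1\pi\int_0^\pi(1-\frac\theta\pi)\cos n\theta\,d\theta$. Thus $\Phi_0=\frac12$, and for $n\ne0$ an integration by parts gives $\Phi_n=\frac1{\pi^2n}\int_0^\pi\sin n\theta\,d\theta$, which is $\frac2{\pi^2n^2}$ for odd $n$ and $0$ for even $n$. So $\Phi\ge0$ and $\sum_n\Phi_n=\frac12+\frac4{\pi^2}\cdot\frac{\pi^2}8=1$, whence $\|\Phi*a\|_1\le\|a\|_1$. Multiplying the symbols gives $\mathcal Ha=\mathcal K(\Phi*a)$ for $a\in\ell^1$, and therefore
\[
\#\{n:|\mathcal Ha_n|>\lambda\}\le\frac{C(\mathcal K)}\lambda\|\Phi*a\|_1\le\frac{C(\mathcal R)}\lambda\|a\|_1.\qedhere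
\]
\end{proof}

The exact value of $C(\mathcal H)$ is not determined here; it lies between $1/e_3$ and $C(\mathcal R)$.

\begin{thebibliography}{1}
\bibitem{source}
\emph{On the $l^p$ norm of the discrete Hilbert transform},
\texttt{https://cpn-us-w2.wpmucdn.com/\allowbreak sites.gatech.edu/\allowbreak dist/0/713/\allowbreak files/2018/06/\allowbreak GTech.pdf}
\end{thebibliography}
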